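\title{Products of point masses in the second dual of a measure algebra}

\begin{abstract}
Let $G$ be a locally compact group and identify the second dual of the measure algebra $M(G)$ with the space of measures on the hyper-Stonean envelope $\widetilde G$ of $G$, equipped with the first Arens product $\square$. We show that the product of two point masses can be a finite sum of point masses without being a point mass. More precisely, we construct a compact metrizable pro-$2$ group $G$ and distinct points $\varphi=\eta_0,\eta_1,\eta_2,\dots$ of $\widetilde G$ such that every convex combination $\sum_i c_i\delta_{\eta_i}$ has the form $\delta_\varphi\,\square\,\delta_\xi$ with $\xi\in\widetilde G$. The group is an iterated wreath product, in which a single translation can act in independent ways on different clopen sets.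
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a locally compact group. Its measure algebra $M(G)$ is the Banach space of complex regular Borel measures on $G$, identified with $C_0(G)'$, with the convolution product
\[
\int\lambda\,d(\mu\star\nu)=\iint\lambda(st)\,d\mu(s)\,d\nu(t)\qquad(\lambda\in C_0(G)).
\]
The second dual $C_0(G)''$ is a commutative unital $C^*$-algebra, so $C_0(G)''=C(\widetilde G)$, where the compact space $\widetilde G$ is its character space, the \emph{hyper-Stonean envelope} of $G$. Hence $M(G)'=C(\widetilde G)$ and $M(G)''=M(\widetilde G)$ as Banach spaces. The \emph{first Arens product} on $M(G)''$ is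
\[
\Phi\,\square\,\Psi=\lim_\alpha\lim_\beta\,\mu_\alpha\star\nu_\beta ,
\]
where $(\mu_\alpha)$ and $(\nu_\beta)$ are nets in $M(G)$ that converge to $\Phi$ and $\Psi$ and all limits are taken in the weak-$*$ topology of $M(G)''$. It makes $M(\widetilde G)$ a Banach algebra that contains $M(G)$. For $\varphi\in\widetilde G$ let $\delta_\varphi\in M(\widetilde G)$ be the point mass at $\varphi$.

For $t\in G$ the measure $\delta_t\in M(G)$ is a point mass on $\widetilde G$ (Section~\ref{sec:reduction}). Thus $G$ sits inside $\widetilde G$, and $\delta_s\,\square\,\delta_t=\delta_{st}$ for $s,t\in G$. How much of the multiplication of $G$ survives on $\widetilde G$? The following facts are known. If $G$ is discrete, then $\delta_\varphi\,\square\,\delta_\xi$ is a point mass for all $\varphi,\xi\in\widetilde G$; in fact $(\widetilde G,\square)$ is a semigroup if and only if $G$ is discrete. If $G$ is not discrete, there are $\varphi,\xi\in\widetilde G$ such that $\delta_\varphi\,\square\,\delta_\xi$ is a continuous measure, that is, a measure without atoms. The case between these extremes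 is posed as an open question in \cite{question}: ``We do not know whether or not the product of two point masses can be a finite sum of point masses, without being a point mass.'' In other words, are there a locally compact group $G$ and points $\varphi,\xi\in\widetilde G$ with $\delta_\varphi\,\square\,\delta_\xi=\sum_{i=1}^nc_i\delta_{\eta_i}$, where $n\ge2$, the $\eta_i\in\widetilde G$ are distinct and the scalars $c_i$ are nonzero? The answer is yes.

\begin{theorem}\label{thm:main}
There are a compact metrizable (profinite, in fact pro-$2$) group $G$ and pairwise distinct points $\varphi=\eta_0,\eta_1,\eta_2,\dots$ of $\widetilde G$ with the following property. For every sequence $(c_i)_{i\ge0}$ with $c_i\ge0$ and $\sum_ic_i=1$ there is $\xi\in\widetilde G$ with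
\[
\delta_\varphi\,\square\,\delta_\xi=\sum_{i\ge0}c_i\,\delta_{\eta_i}.
\]
\end{theorem}

The choice $c_0=c_1=\frac12$ gives $\delta_\varphi\,\square\,\delta_\xi=\frac12\delta_{\eta_0}+\frac12\delta_{\eta_1}$, which settles the question. The second theorem determines the possible weights and passes to larger groups.

\begin{theorem}\label{thm:comp}
\begin{enumerate}
\item[(a)] If $\delta_\varphi\,\square\,\delta_\xi=\sum_ic_i\delta_{\eta_i}$ for some locally compact group, where the sum is finite or countable, the $\eta_i$ are distinct and $\sum_i|c_i|<\infty$, then $c_i\ge0$ for all $i$ and $\sum_ic_i=1$. Hence the finite or countable families of nonzero weights that occur are exactly the families of strictly positive weights with sum $1$.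
\item[(b)] The conclusion of Theorem~\ref{thm:main} holds for every locally compact group that contains the group $G$ of Theorem~\ref{thm:main} as a closed subgroup.
\end{enumerate}
\end{theorem}

All arguments are in ZFC.

One might well have guessed the opposite answer. Suppose that $\delta_\xi$ is a weak-$*$ limit of point masses $\delta_{t_a}$ with $t_a\in G$. Each $\delta_\varphi\,\square\,\delta_{t_a}$ is a point mass: it is $\delta_\varphi\circ\tau''$, where $\tau$ is the automorphism $\lambda\mapsto\lambda(\,\cdot\,t_a)$ of $C_0(G)$. If the two limits in the Arens product could be exchanged, then $\delta_\varphi\,\square\,\delta_\xi$ would be a limit of point masses, hence a point mass. What prevents the exchange is oscillation: the indicator functions of events decided by ever finer fair coins tend weak-$*$ in $L^\infty$ to the constant $\frac12$, which is not an indicator function. One such coin cuts the point mass into two halves. But where there is one coin, there tend to be independent coins at all finer scales, each of which halves the mass again, so one expects a continuous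 part to appear. Example~\ref{ex:coin} shows exactly this. The task is to allow one toss and to suppress all later ones.

Section~\ref{sec:reduction} reduces the problem to an operator on $L^\infty(\theta)$ for one probability measure $\theta$ on $G$. Section~\ref{sec:group} constructs $G$ and $\theta$; there a translation becomes a \emph{rule} for choosing one bit per level after seeing the earlier levels. Section~\ref{sec:hand} works out by hand how a coin splits the point mass and how repeated attempts steer one half into a given set. Sections~\ref{sec:P}--\ref{sec:characters} organize this steering for all Borel sets at once and produce the points $\eta_i$; Section~\ref{sec:xi} produces $\xi$ and proves Theorem~\ref{thm:main}. Theorem~\ref{thm:comp} is proved in Section~\ref{sec:comp}.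

We write $\mathbb N=\{0,1,2,\dots\}$, $\mu|_C$ for the measure $T\mapsto\mu(T\cap C)$, and $E^c$ for the complement of $E$. The measure $\mu\star\delta_t$ is the image of $\mu$ under $u\mapsto ut$.

\section{From $\widetilde G$ to $L^\infty(\theta)$}\label{sec:reduction}

In this section $G$ is any locally compact group. The space $\widetilde G$ is defined abstractly; we make the relevant part of it concrete by looking at it through a single probability measure on $G$.

We first recall the Arens product on the second dual of a Banach algebra $\mathcal A$. Evaluating the inner limit and then the outer limit in the definition gives, for $\Phi,\Psi\in\mathcal A''$ and $\Lambda\in\mathcal A'$,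
\begin{equation}\label{eq:arens}
\langle\Phi\,\square\,\Psi,\Lambda\rangle=\langle\Phi,\Psi\cdot\Lambda\rangle,\qquad\text{where}\quad\langle a,\Psi\cdot\Lambda\rangle=\bigl\langle\Psi,\ b\mapsto\langle ab,\Lambda\rangle\bigr\rangle\quad(a\in\mathcal A).
\end{equation}
It follows that $\|\Phi\,\square\,\Psi\|\le\|\Phi\|\|\Psi\|$. If $T:\mathcal A\to\mathcal B$ is a bounded homomorphism, then $T''$ is weak-$*$ continuous and extends $T$, so it is a homomorphism for the Arens products. The $C^*$-algebra product on $C_0(G)''$ is the Arens product for $\mathcal A=C_0(G)$ with pointwise multiplication. A point $\varphi\in\widetilde G$ is a character of $C_0(G)''$, and as a functional this character is $\delta_\varphi$.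

Let $\theta\in M(G)$ be a probability measure. The map $g\mapsto g\theta$ embeds $L^1(\theta)$ isometrically in $M(G)$. For $\Lambda\in M(G)'=C(\widetilde G)$ let $\rho_\theta(\Lambda)\in L^\infty(\theta)=L^1(\theta)'$ be the restriction of $\Lambda$ to $L^1(\theta)$. For a Borel set $T\subset G$ let $\Lambda_T\in M(G)'$ be the functional $\mu\mapsto\mu(T)$.

\begin{lemma}\label{lem:rho}
The map $\rho_\theta:C(\widetilde G)\to L^\infty(\theta)$ is a surjective algebra homomorphism, and $\rho_\theta(\Lambda_T)=1_T$. Moreover $\Lambda_T\Lambda_{T'}=\Lambda_{T\cap T'}$, and $\Lambda_G$ is the unit of $C(\widetilde G)$.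
\end{lemma}

\begin{proof}
Surjectivity is the Hahn--Banach theorem, and $\langle g\theta,\Lambda_T\rangle=\int g1_T\,d\theta$ gives $\rho_\theta(\Lambda_T)=1_T$. Let $\lambda_i\to\Lambda$ and $\lambda'_j\to\Lambda'$ weak-$*$ with $\lambda_i,\lambda'_j\in C_0(G)$, and let $g\in L^1(\theta)$. Since $g\lambda_i$ and $g\rho_\theta(\Lambda')$ lie in $L^1(\theta)$,
\[
\langle g\theta,\Lambda\Lambda'\rangle=\lim_i\lim_j\int g\lambda_i\lambda'_j\,d\theta=\lim_i\int g\lambda_i\,\rho_\theta(\Lambda')\,d\theta=\int g\,\rho_\theta(\Lambda)\rho_\theta(\Lambda')\,d\theta .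
\]
So $\rho_\theta$ is multiplicative. Every $\mu\ne0$ in $M(G)$ lies in $L^1(\theta)$ for $\theta=|\mu|/\|\mu\|$, so two elements of $M(G)'$ are equal if their images under $\rho_\theta$ are equal for every $\theta$. The last two statements follow from $1_T1_{T'}=1_{T\cap T'}$ and $\rho_\theta(\Lambda_G)=1$.
\end{proof}

We note four consequences.
\begin{itemize}
\item If $\chi$ is a character of $L^\infty(\theta)$, then $\chi\circ\rho_\theta$ is a point of $\widetilde G$, and distinct $\chi$ give distinct points because $\rho_\theta$ is onto.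
\item For $\theta=\delta_t$ we have $L^\infty(\theta)=\mathbb C$ and $\rho_\theta(\Lambda)=\langle\delta_t,\Lambda\rangle$. So $\delta_t$ is a point mass on $\widetilde G$.
\item The point masses form a weak-$*$ compact set. So for a family $(t_a)_{a\in\mathcal I}$ in $G$ and an ultrafilter $\mathcal V$ on $\mathcal I$, the weak-$*$ limit $\lim_{\mathcal V}\delta_{t_a}$ exists and equals $\delta_\xi$ for some $\xi\in\widetilde G$.
\item The idempotent $\Lambda_T$ is the indicator function of a clopen set $K_T\subset\widetilde G$, and $K_T\cap K_{T'}=\emptyset$ if $T\cap T'=\emptyset$.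
\end{itemize}

\begin{lemma}\label{lem:prob}
For all $\varphi,\xi\in\widetilde G$, the product $\Omega=\delta_\varphi\,\square\,\delta_\xi$ is a probability measure on $\widetilde G$.
\end{lemma}

\begin{proof}
Since $(\mu\star\nu)(G)=\mu(G)\nu(G)$, formula \eqref{eq:arens} gives $\langle\mu,\delta_\xi\cdot\Lambda_G\rangle=\mu(G)\langle\delta_\xi,\Lambda_G\rangle=\mu(G)$. Thus $\delta_\xi\cdot\Lambda_G=\Lambda_G$ and $\Omega(\widetilde G)=1$. Also $\|\Omega\|\le1$. Write $d\Omega=h\,d|\Omega|$ with $|h|=1$; then $\int h\,d|\Omega|=1\ge|\Omega|(\widetilde G)$ forces $h=1$ almost everywhere.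
\end{proof}

\begin{proposition}\label{prop:reduction}
Let $\delta_\xi=\lim_{\mathcal V}\delta_{t_a}$ as above, and suppose that $L^1(\theta)\star\delta_{t_a}\subset L^1(\theta)$ for all $a$. Then
\begin{equation}\label{eq:Q}
\int g\,Qf\,d\theta=\lim_{\mathcal V}\int f\,d(g\theta\star\delta_{t_a})\qquad(g\in L^1(\theta),\ f\in L^\infty(\theta))
\end{equation}
defines a bounded linear operator $Q$ on $L^\infty(\theta)$ with $Q1=1$ and $Qf\ge0$ for $f\ge0$. For every character $\chi$ of $L^\infty(\theta)$ and $\varphi=\chi\circ\rho_\theta$,
\[
\delta_\varphi\,\square\,\delta_\xi=\chi\circ Q\circ\rho_\theta .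
\]
\end{proposition}

\begin{proof}
The integrals on the right of \eqref{eq:Q} make sense because $g\theta\star\delta_{t_a}\ll\theta$, and they are bounded by $\|f\|_\infty\|g\|_1$. So the limit exists and defines $Qf$ with $\|Qf\|_\infty\le\|f\|_\infty$. Translation preserves positivity and total mass, which gives the properties of $Q$. By \eqref{eq:arens}, for $\Lambda\in M(G)'$,
\[
\langle g\theta,\delta_\xi\cdot\Lambda\rangle=\lim_{\mathcal V}\langle g\theta\star\delta_{t_a},\Lambda\rangle=\lim_{\mathcal V}\int\rho_\theta(\Lambda)\,d(g\theta\star\delta_{t_a}).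
\]
Hence $\rho_\theta(\delta_\xi\cdot\Lambda)=Q\rho_\theta(\Lambda)$, and $\langle\delta_\varphi\,\square\,\delta_\xi,\Lambda\rangle=\chi(\rho_\theta(\delta_\xi\cdot\Lambda))=\chi(Q\rho_\theta(\Lambda))$.
\end{proof}

To prove Theorem~\ref{thm:main} it therefore suffices to find $G$, $\theta$, distinct characters $\chi_0,\chi_1,\dots$ of $L^\infty(\theta)$ and, for given weights $(c_i)$, a family $(t_a)$ and an ultrafilter $\mathcal V$ such that $\chi_0\circ Q=\sum_ic_i\chi_i$.

Characters of $L^\infty(\theta)$ come from ultrafilters of the measure algebra. A \emph{$\theta$-filter} is a nonempty family $\mathcal D$ of non-null Borel sets that is closed under finite intersections and contains $D'$ whenever $D\in\mathcal D$ and $\theta(D\setminus D')=0$. It is a \emph{$\theta$-ultrafilter} if it contains $E$ or $E^c$ for every Borel set $E$. By Zorn's lemma, a family of Borel sets whose finite intersections are non-null is contained in a $\theta$-ultrafilter. A $\theta$-ultrafilter $\mathcal U$ determines a character $\chi$ with $\chi(1_E)=1$ for $E\in\mathcal U$ and $\chi(1_E)=0$ otherwise: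 on a simple function $\sum_ja_j1_{E_j}$, with $(E_j)$ a finite Borel partition, $\chi$ takes the value $a_j$ for the unique $j$ with $E_j\in\mathcal U$; this is linear, multiplicative and bounded by the essential supremum norm, and simple functions are dense. Like every character of a unital $C^*$-algebra, $\chi$ has norm $1$ and is positive, hence monotone on real functions.

\section{An iterated wreath product and its rules}\label{sec:group}

We want translations that do one thing on one part of the group and something unrelated on another part. Wreath products provide them.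

\subsection*{The group}
Let $G_0=\{e\}$ and $G_{m+1}=\mathbb F_2^{G_m}\rtimes G_m$, with
\[
(x,g)(y,h)=(x+g\cdot y,\ gh),\qquad(g\cdot y)(p)=y(pg).
\]
This is a left action by automorphisms, since $(g\cdot(h\cdot y))(p)=y(pgh)=((gh)\cdot y)(p)$. We have $|G_{m+1}|=2^{|G_m|}|G_m|$, so every $G_m$ is a finite $2$-group; the first orders are $1,2,8$. Let $G=\varprojlim G_m$ along the homomorphisms $(x,g)\mapsto g$. It is a compact metrizable pro-$2$ group, fixed from now on. For $u\in G$ let $u_m$ be its image in $G_m$, and write $u_{m+1}=(x_m(u),u_m)$ with $x_m(u):G_m\to\mathbb F_2$. The map $u\mapsto(x_m(u))_{m\ge0}$ is a homeomorphism of $G$ onto $\prod_m\mathbb F_2^{G_m}$, and $u_n=e$ if and only if $x_m(u)=0$ for $m<n$. The group law reads $x_m(us)(p)=x_m(u)(p)+x_m(s)(pu_m)$. We single out the bit $b_m(u)=x_m(u)(e)$; for it,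
\begin{equation}\label{eq:bit}
b_m(us)=b_m(u)+x_m(s)(u_m).
\end{equation}
So right translation by $s$ changes the bit $b_m$ or not according to an \emph{arbitrary} function of the position $u_m$. This is the only property of the group law that we use. In the direct product $\prod_m\mathbb F_2^{G_m}$ one would have $b_m(us)=b_m(u)+b_m(s)$, the same change at every point.

A \emph{cylinder of level $n$} is a set $[g]=\{u:u_n=g\}$ with $g\in G_n$; it is the union of the $2^{|G_n|}$ cylinders $[(x,g)]$ of level $n+1$. Let $\mathcal C_n$ be the finite algebra of unions of cylinders of level $n$. Then $\mathcal C=\bigcup_n\mathcal C_n$ is the algebra of clopen sets, and it generates the Borel sets. A function on $G_m$ is regarded as a function on $G$ through $u\mapsto u_m$. We use three standard facts. A finite, nonnegative, finitely additive set function on $\mathcal C$ extends uniquely to a Borel measure: by compactness, a clopen set that is a countable disjoint union of nonempty clopen sets is a finite such union, so Carath\'eodory's theorem applies. If two finite signed Borel measures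 satisfy $\mu(C)\le\nu(C)$ for all $C\in\mathcal C$, then $\mu\le\nu$, by the monotone class theorem. Linear combinations of the functions $1_C$, $C\in\mathcal C$, are dense in $L^1(\mu)$ for every finite Borel measure $\mu$.

\subsection*{Rules and their measures}
A \emph{rule} is a sequence $\alpha=(\alpha_m)_{m\ge0}$ of functions $\alpha_m:G_m\to\mathbb F_2$, all but finitely many of which are zero. Rules form a vector space over $\mathbb F_2$; let $\mathcal R_n$ be the subspace of rules with $\alpha_m=0$ for $m<n$. The letters $\sigma,\tau$ always denote finite subsets of $\mathbb N$, and $\sigma$ is identified with the \emph{constant rule} whose $m$th term is the constant $1_\sigma(m)$. For a rule $\alpha$ let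
\[
X_\alpha=\{u\in G:\ b_m(u)=\alpha_m(u)\text{ for all }m\},
\]
a closed set. The sets $X_\sigma$ are pairwise disjoint.

A cylinder $[g]$ of level $n$ meets $X_\alpha$ if and only if $b_m=\alpha_m$ on $[g]$ for all $m<n$. Indeed, these functions are constant on $[g]$, so the condition is necessary. If it holds for $[g]$, then it holds for $[(x,g)]$ exactly when $x(e)=\alpha_n(g)$, that is, for exactly half of the subcylinders, and a recursive choice gives a point of $[g]\cap X_\alpha$. Put $\kappa_n=2^n/|G_n|$, and let $M_\alpha([g])=\kappa_n$ if the cylinder $[g]$ of level $n$ meets $X_\alpha$ and $M_\alpha([g])=0$ otherwise. Since $\kappa_0=1$ and $2^{|G_n|-1}\kappa_{n+1}=\kappa_n$, this defines a finitely additive set function on $\mathcal C$, hence a Borel probability measure $M_\alpha$. It is concentrated on $X_\alpha$, whose complement is a countable union of cylinders of measure $0$.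

It helps to think of $u$ as revealed level by level. At level $m$, chance tosses fair coins for the bits $x_m(u)(p)$ with $p\ne e$, while a player, who has seen $u_m$, chooses the bit $b_m(u)$. A rule is a strategy for the player that chooses $1$ at boundedly many levels, and $M_\alpha$ is the law of $u$. For $m\ge1$ fix $p_m\in G_m\setminus\{e\}$ and let $y_m(u)=x_m(u)(p_m)$, the \emph{coin of level $m$}; it is a function on $G_{m+1}$.

\begin{lemma}\label{lem:M}
Let $\alpha,\beta$ be rules.
\begin{enumerate}
\item[(a)] \emph{(Locality)} If $C\in\mathcal C$ and $\alpha_m=\beta_m$ on $C$ for all $m$, then $M_\alpha|_C=M_\beta|_C$.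
\item[(b)] \emph{(Mass)} If $C\in\mathcal C_n$ and $\alpha\in\mathcal R_n$, then $M_{\beta+\alpha}(C)=M_\beta(C)$.
\item[(c)] \emph{(Coins)} If $n\ge1$, $C\in\mathcal C_n$, $n\le m_1<\dots<m_l$ and $\epsilon\in\mathbb F_2^l$, then $M_\beta(C\cap\{y_{m_j}=\epsilon_j\text{ for all }j\})=2^{-l}M_\beta(C)$.
\item[(d)] \emph{(Gluing)} Let $C_1,\dots,C_q\in\mathcal C_n$ be disjoint and $\gamma^1,\dots,\gamma^q\in\mathcal R_n$. Then $\gamma_m=\sum_j1_{C_j}\gamma^j_m$ defines a rule $\gamma=\sum_j1_{C_j}\gamma^j\in\mathcal R_n$, and $M_{\beta+\gamma}|_{C_j}=M_{\beta+\gamma^j}|_{C_j}$ for all $j$.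
\item[(e)] \emph{(Decomposition)} If $\beta_m=0$ for $m\ge k$, then the sets $C_\tau=\{u:\beta_m(u)=1_\tau(m)\text{ for }m<k\}$, $\tau\subset[0,k)$, form a partition of $G$ in $\mathcal C_k$, and $M_{\beta+\alpha}|_{C_\tau}=M_{\tau+\alpha}|_{C_\tau}$. In particular $M_\beta=\sum_{\tau\subset[0,k)}M_\tau|_{C_\tau}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $C\in\mathcal C_n$. We have $X_\alpha\cap C=X_\beta\cap C$. A cylinder of level $k\ge n$ is disjoint from $C$ or contained in $C$, and in the second case it meets $X_\alpha$ if and only if it meets $X_\beta$. So the two measures agree on such cylinders, hence on $\mathcal C$.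

(b) Whether a cylinder of level $n$ meets $X_\beta$ depends only on $\beta_0,\dots,\beta_{n-1}$.

(c) Let $[g]$ be a cylinder of level $m\ge1$ that meets $X_\beta$. Its subcylinders $[(x,g)]$ that meet $X_\beta$ are those with $x(e)=\beta_m(g)$; they have equal mass, and since $p_m\ne e$, exactly half of them have $x(p_m)=0$. This gives the case $l=1$, because $C\in\mathcal C_{m_1}$. Since $C\cap\{y_{m_1}=\epsilon_1\}\in\mathcal C_{m_1+1}\subset\mathcal C_{m_2}$, induction on $l$ gives the rest.

(d) For $m\ge n$ the function $1_{C_j}$ is a function on $G_m$, and for $m<n$ all $\gamma^j_m$ vanish. On $C_j$ the rules $\beta+\gamma$ and $\beta+\gamma^j$ agree; apply (a).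

(e) On $C_\tau$ the rules $\beta+\alpha$ and $\tau+\alpha$ agree; apply (a).
\end{proof}

The coins produce the oscillation described in the introduction.

\begin{lemma}\label{lem:osc}
Let $A^n$ $(n\ge1)$ be Borel sets and $a_n\to a$ numbers with $M_\sigma(C\cap A^n)=a_nM_\sigma(C)$ for all $C\in\mathcal C_n$. Then $\int_{A^n}g\,dM_\sigma\to a\int g\,dM_\sigma$ for all $g\in L^1(M_\sigma)$.
\end{lemma}

\begin{proof}
This holds for $g=1_C$ with $C\in\mathcal C$, since $C\in\mathcal C_n$ for large $n$. The functionals $g\mapsto\int_{A^n}g\,dM_\sigma$ have norm at most $1$, so the statement follows by density.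
\end{proof}

\subsection*{Rules are translations}
For a rule $\alpha$ let $s_\alpha\in G$ be the element with coordinates $x_m(s_\alpha)=\alpha_m$, and let $t_\alpha=s_\alpha^{-1}$.

\begin{lemma}\label{lem:translate}
For every $\sigma$ and every rule $\alpha$ we have $M_\sigma\star\delta_{t_\alpha}=M_{\sigma+\alpha}$. If $\alpha\in\mathcal R_n$ and $C\in\mathcal C_n$, then $M_\sigma|_C\star\delta_{t_\alpha}=M_{\sigma+\alpha}|_C$.
\end{lemma}

\begin{proof}
Write $t=t_\alpha$. By \eqref{eq:bit}, $v\in X_\sigma t$ if and only if $vs_\alpha\in X_\sigma$, if and only if $b_m(v)+\alpha_m(v)=1_\sigma(m)$ for all $m$. So $X_\sigma t=X_{\sigma+\alpha}$. Right translation by $t$ maps the cylinder $[g]$ of level $k$ onto $[gt_k]$, and $[g]$ meets $X_\sigma$ if and only if $[gt_k]$ meets $X_\sigma t$. Hence $(M_\sigma\star\delta_t)([gt_k])=M_\sigma([g])=M_{\sigma+\alpha}([gt_k])$. If $\alpha\in\mathcal R_n$, then $t_n=e$, so $Ct=C$ and $M_\sigma|_C\star\delta_t=(M_\sigma\star\delta_t)|_{Ct}=M_{\sigma+\alpha}|_C$.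
\end{proof}

Fix weights $w_\sigma>0$ with $\sum_\sigma w_\sigma=1$ and let $\theta=\sum_\sigma w_\sigma M_\sigma$. Since the $X_\sigma$ are disjoint, $M_\sigma|_C=g\theta$ with $g=w_\sigma^{-1}1_{C\cap X_\sigma}$. By Lemma~\ref{lem:M}(e), $M_\beta\ll\theta$ for every rule $\beta$; this is why rules must vanish from some level on. Hence $\theta\star\delta_{t_\alpha}=\sum_\sigma w_\sigma M_{\sigma+\alpha}\ll\theta$, and so $g\theta\star\delta_{t_\alpha}\ll\theta\star\delta_{t_\alpha}\ll\theta$ for $g\in L^1(\theta)$. Proposition~\ref{prop:reduction} therefore applies to any family $(t_{\alpha^a})_{a\in\mathcal I}$. Suppose that $\alpha^a\in\mathcal R_{n_a}$ and $n_a\to\infty$ along $\mathcal V$. Then \eqref{eq:Q} and Lemma~\ref{lem:translate} give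
\begin{equation}\label{eq:Qrule}
\int_CQf\,dM_\sigma=\lim_{\mathcal V}\int_Cf\,dM_{\sigma+\alpha^a}\qquad(C\in\mathcal C,\ \sigma\text{ finite}).
\end{equation}
From here on the group law plays no role. All relations between functions hold $\theta$-almost everywhere, and we use the following \emph{comparison principle}: real functions $h,h'\in L^\infty(\theta)$ satisfy $h\le h'$ as soon as $\int_Ch\,dM_\sigma\le\int_Ch'\,dM_\sigma$ for all $C\in\mathcal C$ and all $\sigma$. Indeed, then $hM_\sigma\le h'M_\sigma$ as signed measures, so $h\le h'$ holds $M_\sigma$-almost everywhere for each $\sigma$.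

\section{Two computations by hand}\label{sec:hand}

In this section $\chi$ is any character of $L^\infty(\theta)$ with $\chi(1_{X_\emptyset})=1$, $\varphi=\chi\circ\rho_\theta$, and $\mathcal V$ is a free ultrafilter on $\{1,2,\dots\}$. Then $\chi(h)$ depends only on the restriction of $h$ to $X_\emptyset$. Let $A^n=\{y_n=1\}\in\mathcal C_{n+1}$. For $l\ge1$ and $\epsilon\in\mathbb F_2^l$ let
\[
T_\epsilon=\bigcup_{\sigma\ne\emptyset}\{u\in X_\sigma:\ y_{\max\sigma+j}(u)=\epsilon_j\text{ for }1\le j\le l\},
\]
the set of points at which the $l$ coins after the player's last $1$ show $\epsilon$.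

\begin{example}[one coin, one flip]\label{ex:coin}
Let $\alpha^n$ be the rule ``choose $1$ at level $n+1$ if $y_n=1$'', that is, $\alpha^n=1_{A^n}\{n+1\}$. Let $\delta_\xi=\lim_{\mathcal V}\delta_{t_{\alpha^n}}$ and $\Omega=\delta_\varphi\,\square\,\delta_\xi$. By locality,
\[
M_{\alpha^n}|_C=M_\emptyset|_{C\setminus A^n}+M_{\{n+1\}}|_{C\cap A^n}.
\]
For $f\in L^\infty(\theta)$, formula \eqref{eq:Qrule} and Lemmas~\ref{lem:M}(c) and~\ref{lem:osc} give $\int_CQ(f1_{X_\emptyset})\,dM_\emptyset=\lim_n\int_{C\setminus A^n}f\,dM_\emptyset=\frac12\int_Cf\,dM_\emptyset$. So $Q(f1_{X_\emptyset})=\frac12f$ on $X_\emptyset$, and $\langle\Omega,\Lambda\Lambda_{X_\emptyset}\rangle=\frac12\langle\delta_\varphi,\Lambda\rangle$ for all $\Lambda$. In other words $\Omega|_{K_{X_\emptyset}}=\frac12\delta_\varphi$: the half that does not move is an atom.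

The half that moves is continuous. For $C\in\mathcal C_n$, parts (c) and (b) of Lemma~\ref{lem:M}, with the coins $y_n,y_{n+2},\dots,y_{n+l+1}$, give $M_{\{n+1\}}(C\cap A^n\cap T_\epsilon)=2^{-l-1}M_\emptyset(C)$. So $Q1_{T_\epsilon}=2^{-l-1}$ on $X_\emptyset$ and $\Omega(K_{T_\epsilon})=2^{-l-1}$. The disjoint sets $K_{X_\emptyset}$ and $K_{T_\epsilon}$, $\epsilon\in\mathbb F_2^l$, carry all the mass of the probability measure $\Omega$. Hence a point outside $K_{X_\emptyset}$ has mass at most $2^{-l-1}$ for every $l$, that is, mass $0$.
\end{example}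

The moving half spreads out because the coins that follow the flip are fresh. The player can fight this by flipping again whenever the next coin is unwelcome.

\begin{example}[try until it works]\label{ex:repeat}
Let $T_0$ be the set $T_\epsilon$ for $l=1$, $\epsilon=0$. For $k\ge0$, $r\ge 1$ let $\gamma\in\mathcal R_k$ be the rule with $\gamma_k=1$, with $\gamma_{k+2j}$ the indicator function of $\{y_{k+1}=y_{k+3}=\dots=y_{k+2j-1}=1\}\in\mathcal C_{k+2j}$ for $1\le j\le r$, and with all other terms zero. Let $\sigma\subset[0,k)$ and $u\in X_{\sigma+\gamma}$. If $j\in\{0,\dots,r\}$ is minimal with $y_{k+2j+1}(u)=0$, then the last $m$ with $b_m(u)=1$ is $m=k+2j$, and $u\in T_0$. No such $j$ exists only on a set of measure $2^{-r-1}$, by Lemma~\ref{lem:M}(c). So $M_{\sigma+\gamma}(T_0^c)\le2^{-r-1}$.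

Now let $\gamma^n$ be this rule for $k=n+1$, $r=n$, and replace $\alpha^n$ in Example~\ref{ex:coin} by $1_{A^n}\gamma^n$. Then $M_{\alpha^n}|_C=M_\emptyset|_{C\setminus A^n}+M_{\gamma^n}|_{C\cap A^n}$. The second measure vanishes on $X_\emptyset$, has mass $\frac12M_\emptyset(C)$ for $C\in\mathcal C_n$, and has mass at most $2^{-n-1}$ outside $T_0$. So again $\Omega|_{K_{X_\emptyset}}=\frac12\delta_\varphi$, but now $\Omega(K_{T_0})=\frac12$: the first coin after the last flip no longer splits the moving half.
\end{example}

To make the moving half an atom, no Borel set $E$ may split it. So we must decide, for all $E$ at once and consistently, into which of $E$ and $E^c$ the mass goes. This needs a notion of the sets into which mass can be steered (Section~\ref{sec:P}), a maximal consistent family of such sets (Section~\ref{sec:H}), and a starting character $\chi_0$ that is adapted to this family (Section~\ref{sec:characters}).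

\section{The operator $P$ and accessible sets}\label{sec:P}

We measure the best that the player can do by rules that start arbitrarily late. For $0\le f\in L^\infty(\theta)$, a rule $\beta$ and $C\in\mathcal C$ put
\[
V^n_\beta(C;f)=\sup_{\alpha\in\mathcal R_n}\int_Cf\,dM_{\beta+\alpha},\qquad V_\beta(C;f)=\lim_{n\to\infty}V^n_\beta(C;f).
\]
The limit is decreasing, because $\mathcal R_{n+1}\subset\mathcal R_n$. A supremum of measures is in general only subadditive in $C$; gluing makes it additive.

\begin{proposition}\label{prop:P}
For $0\le f\in L^\infty(\theta)$ there is a unique $Pf\in L^\infty(\theta)$, with $0\le Pf\le\|f\|_\infty$, such that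
\begin{equation}\label{eq:P}
V_\beta(C;f)=\int_CPf\,dM_\beta\qquad\text{for all rules }\beta\text{ and all }C\in\mathcal C.
\end{equation}
For each $\sigma$ and $f$ there are numbers $\varepsilon_n=\varepsilon_n(\sigma,f)\to0$ such that
\begin{equation}\label{eq:uniform}
\int_Cf\,dM_{\sigma+\alpha}\le\int_CPf\,dM_\sigma+\varepsilon_n\qquad\text{for all }n,\ C\in\mathcal C_n,\ \alpha\in\mathcal R_n.
\end{equation}
\end{proposition}

\begin{proof}
We omit $f$ from the notation. Let $C_1,C_2\in\mathcal C_n$ be disjoint. Splitting the integral gives $V^n_\beta(C_1\cup C_2)\le V^n_\beta(C_1)+V^n_\beta(C_2)$. For $\gamma^1,\gamma^2\in\mathcal R_n$ the glued rule $\gamma=1_{C_1}\gamma^1+1_{C_2}\gamma^2\in\mathcal R_n$ satisfies $\int_{C_1\cup C_2}f\,dM_{\beta+\gamma}=\int_{C_1}f\,dM_{\beta+\gamma^1}+\int_{C_2}f\,dM_{\beta+\gamma^2}$, which gives the reverse inequality. So $V^n_\beta$ is additive on $\mathcal C_n$, and $V_\beta$ is additive on $\mathcal C$. By Lemma~\ref{lem:M}(b), $0\le V_\beta(C)\le\|f\|_\infty M_\beta(C)$. Hence $V_\sigma$ extends to a Borel measure dominated by $\|f\|_\infty M_\sigma$.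 Let $Pf$ be equal to its Radon--Nikodym derivative with respect to $M_\sigma$ on $X_\sigma$, for each $\sigma$. Then \eqref{eq:P} holds for constant rules, and $Pf$ is unique by the comparison principle. For a general rule $\beta$ take the partition $(C_\tau)$ of Lemma~\ref{lem:M}(e). That lemma gives $V_\beta(C\cap C_\tau)=V_\tau(C\cap C_\tau)$, so
\[
V_\beta(C)=\sum_\tau V_\tau(C\cap C_\tau)=\sum_\tau\int_{C\cap C_\tau}Pf\,dM_\tau=\int_CPf\,dM_\beta .
\]
Finally let $\varepsilon_n=V^n_\sigma(G)-V_\sigma(G)$. For $C\in\mathcal C_n$, additivity gives $\varepsilon_n=\bigl(V^n_\sigma(C)-V_\sigma(C)\bigr)+\bigl(V^n_\sigma(C^c)-V_\sigma(C^c)\bigr)$, and the second bracket is nonnegative. This is \eqref{eq:uniform}.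
\end{proof}

By \eqref{eq:Qrule}, $Qf\le Pf$ for every operator $Q$ obtained from rules that start later and later: $P$ is an upper envelope of the operators we can build. The uniformity in $C$ in \eqref{eq:uniform} will matter because the sets $C$ in Section~\ref{sec:xi} change with $n$.

\begin{lemma}\label{lem:P}
Let $f,g\ge0$ in $L^\infty(\theta)$, let $a\ge0$ be a constant and $D$ a Borel set.
\begin{enumerate}
\item[(P1)] $P$ is monotone, $P(af)=aPf$, $P(f+g)\le Pf+Pg$ and $P(f+a)=Pf+a$. In particular $P0=0$ and $P1=1$.
\item[(P2)] $f\le Pf$.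
\item[(P3)] $P(Pf)=Pf$.
\item[(P4)] If $P1_D\ge\delta$ for some constant $\delta>0$, then $P1_D=1$.
\end{enumerate}
\end{lemma}

\begin{proof}
We use \eqref{eq:P} and the comparison principle throughout.

(P1) The first three properties hold for $f\mapsto V^n_\sigma(C;f)$, as for any supremum of positive linear functionals. For $C\in\mathcal C_n$, Lemma~\ref{lem:M}(b) gives $V^n_\sigma(C;f+a)=V^n_\sigma(C;f)+aM_\sigma(C)$.

(P2) Take $\alpha=0$ in the supremum.

(P3) For $\alpha\in\mathcal R_n$, formula \eqref{eq:P} for the rule $\sigma+\alpha$ gives $\int_CPf\,dM_{\sigma+\alpha}\le V^n_{\sigma+\alpha}(C;f)=V^n_\sigma(C;f)$, since $\alpha+\mathcal R_n=\mathcal R_n$. So $V^n_\sigma(C;Pf)\le V^n_\sigma(C;f)$, and $P(Pf)\le Pf$. The reverse inequality is (P2).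

(P4) Let $h=P1_D\le1$; then $\delta\le1$. By (P2), $h=1$ on $D$, so $h\ge(1-\delta)1_D+\delta$. By (P3) and (P1), $h=Ph\ge(1-\delta)h+\delta$. Hence $\delta h\ge\delta$.
\end{proof}

Property (P4) is the general form of Example~\ref{ex:repeat}: if from everywhere there is a fixed positive chance to reach $D$, repeated attempts reach $D$ almost surely.

Call a Borel set $D$ \emph{accessible} if $P1_D=1$. Since $P1_D\le1$, this holds if and only if $V_\sigma(G;1_D)=1$ for all $\sigma$, that is:
\begin{equation}\label{eq:access}
\text{for all }\sigma,\ n\text{ and }\varepsilon>0\text{ there is }\alpha\in\mathcal R_n\text{ with }M_{\sigma+\alpha}(D^c)\le\varepsilon .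
\end{equation}
Accessible sets are non-null, since $P0=0$, and a set that almost contains an accessible set is accessible. The set $T_0$ of Example~\ref{ex:repeat} is accessible.

Accessible sets can be disjoint, and we use this to keep the points $\eta_i$ apart. Fix a partition of $\mathbb N$ into infinite sets $J_0,J_1,\dots$ and let $B_i$ be the union of the $X_\sigma$ with $|\sigma|\in J_i$. The $B_i$ are disjoint Borel sets. Each is accessible: given $\sigma$ and $n$, choose a finite set $F\subset[n,\infty)$ disjoint from $\sigma$ with $|\sigma|+|F|\in J_i$; then $F\in\mathcal R_n$ and $M_{\sigma+F}=M_{\sigma\cup F}$ is concentrated on $B_i$.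

So intersections of accessible sets need not be accessible. The next lemma describes sets that can be intersected with any accessible set. The hypothesis $Pr\le r$ says that late rules do not increase $r$ on average: the player first goes where $r$ is very small and then goes to $D$, and $r$ stays small with high probability.

\begin{lemma}\label{lem:transfer}
Let $D$ be accessible, and let $0\le r\in L^\infty(\theta)$ satisfy $Pr\le r$ and have $\{r\le\varepsilon\}$ accessible for all $\varepsilon>0$. Then $D\cap\{r\le\varepsilon\}$ is accessible for all $\varepsilon>0$.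
\end{lemma}

\begin{proof}
These sets increase with $\varepsilon$, so let $\varepsilon<1$. Put $k=P1_{D\cap\{r\le\varepsilon\}}$. From $1_D\le1_{D\cap\{r\le\varepsilon\}}+r/\varepsilon$ and (P1) we get $1\le k+Pr/\varepsilon\le k+r/\varepsilon$. So $k\ge(1-\varepsilon)1_{\{r\le\varepsilon^2\}}$, and by (P3) $k=Pk\ge(1-\varepsilon)P1_{\{r\le\varepsilon^2\}}=1-\varepsilon>0$. By (P4), $k=1$.
\end{proof}

\section{Maximal filters of accessible sets}\label{sec:H}

For $i\ge1$ let $\mathcal D_i$ be maximal among the $\theta$-filters that contain $B_i$ and consist of accessible sets. It exists by Zorn's lemma: the Borel sets that almost contain $B_i$ form such a filter, and the union of a chain of such filters is again one. We shall steer mass into ever smaller members of $\mathcal D_i$, so the relevant envelope is no longer $P$ but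
\[
H_if=\operatorname*{ess\,inf}_{D\in\mathcal D_i}P(f1_D)\qquad(0\le f\in L^\infty(\theta)),
\]
the greatest lower bound of the family in the almost everywhere order. It exists and is the limit of a decreasing sequence from the family. Indeed, since $P(f1_{D\cap D'})\le\min(P(f1_D),P(f1_{D'}))$, there are $D_1\supset D_2\supset\cdots$ in $\mathcal D_i$ along which $\int P(f1_D)\,d\theta$ tends to its infimum. Let $h=\lim_jP(f1_{D_j})$. For $D\in\mathcal D_i$, the function $\lim_jP(f1_{D_j\cap D})\le h$ has the same integral as $h$, so it equals $h$, and $h\le P(f1_D)$. Every lower bound of the family is at most $h$. By dominated convergence,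
\begin{equation}\label{eq:inf}
\int g\,H_if\,d\theta=\inf_{D\in\mathcal D_i}\int g\,P(f1_D)\,d\theta\qquad(0\le g\in L^1(\theta)).
\end{equation}

\begin{remark}\label{rem:clopen}
The filter $\mathcal D_i$ is not a $\theta$-ultrafilter. For clopen $C$ we have $V_\sigma(C';1_Cf)=V_\sigma(C'\cap C;f)$, so $P(1_Cf)=1_CPf$. Hence $P1_C=1_C$ and $H_i1_C=1_C$, and if $C\neq\emptyset,G$, then neither $C$ nor $C^c$ is accessible, because every cylinder has positive $\theta$-measure. Late rules cannot move mass across $C$; which of $C$ and $C^c$ receives the mass depends on where it starts. Property (H4) below is the substitute for the ultrafilter property.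
\end{remark}

\begin{lemma}\label{lem:H}
Write $H=H_i$ and $\mathcal D=\mathcal D_i$. Let $f,g\ge0$ in $L^\infty(\theta)$ and let $E$ be a Borel set.
\begin{enumerate}
\item[(H1)] $H$ is monotone, positively homogeneous and subadditive, $H0=0$, $H1=1$ and $Hf\le Pf$.
\item[(H2)] $P(Hf)\le Hf$.
\item[(H3)] If $H1_E\ge\delta$ for some constant $\delta>0$, then $E\in\mathcal D$.
\item[(H4)] If $0<\delta<1$, then $E\cup\{H1_E\le\delta\}\in\mathcal D$.
\end{enumerate}
\end{lemma}

\begin{proof}
(H1) For $D,D'\in\mathcal D$ we have $H(f+g)\le P((f+g)1_{D\cap D'})\le P(f1_D)+P(g1_{D'})$. Let $D$ and $D'$ run through sequences that compute $Hf$ and $Hg$; this gives subadditivity. We have $H1=1$ because all $D\in\mathcal D$ are accessible, and $Hf\le Pf$ because $G\in\mathcal D$. Monotonicity and homogeneity pass from $P$ to each $f\mapsto P(f1_D)$ and to the infimum.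

(H2) By (P3), $P(Hf)\le P(P(f1_D))=P(f1_D)$ for all $D\in\mathcal D$.

(H3) For $D\in\mathcal D$ we have $P1_{E\cap D}\ge H1_E\ge\delta$, so $E\cap D$ is accessible by (P4). The Borel sets that almost contain $E\cap D$ for some $D\in\mathcal D$ thus form a $\theta$-filter of accessible sets that contains $\mathcal D$ and $E$. By maximality it equals $\mathcal D$. This is the only use of maximality.

(H4) Let $h=H1_E$ and $Z=\{h\le\delta\}$. From $1\le1_Z+h/\delta$ we get $1=H1\le H1_Z+Hh/\delta$, and $Hh\le Ph\le h$ by (H1) and (H2). So $H1_{E\cup Z}\ge H1_Z\ge1-\delta$ on $\{h\le\delta^2\}$, while $H1_{E\cup Z}\ge h>\delta^2$ on $\{h>\delta^2\}$. Hence $H1_{E\cup Z}\ge\min(\delta^2,1-\delta)>0$, and (H3) applies.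
\end{proof}

\section{The characters $\chi_i$}\label{sec:characters}

We want a character $\chi_0$ from which, under steering along $\mathcal D_i$, no Borel set splits the mass: for every $E$, one of the numbers $\chi_0(H_i1_E)$ and $\chi_0(H_i1_{E^c})$ should vanish. So for $i\ge1$ and Borel $E$ we consider
\[
r_{i,E}=\min(H_i1_E,\ H_i1_{E^c}),\qquad0\le r_{i,E}\le1,
\]
and look for $\chi_0$ that annihilates all $r_{i,E}$.

\begin{proposition}\label{prop:chars}
There are characters $\chi_0,\chi_1,\dots$ of $L^\infty(\theta)$ with $\chi_i(1_{B_i})=1$ for all $i\ge0$ and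
\begin{equation}\label{eq:dom}
\chi_0(H_i1_E)\le\chi_i(1_E)\qquad\text{for all Borel sets }E\text{ and all }i\ge1 .
\end{equation}
They are pairwise distinct.
\end{proposition}

\begin{proof}
Each $r=r_{i,E}$ satisfies the hypotheses of Lemma~\ref{lem:transfer}. First, $Pr\le P(H_i1_E)\le H_i1_E$ and $Pr\le P(H_i1_{E^c})\le H_i1_{E^c}$ by (H2), so $Pr\le r$. Second, for $0<\varepsilon<1$ the set
\[
\bigl(E\cup\{H_i1_E\le\varepsilon\}\bigr)\cap\bigl(E^c\cup\{H_i1_{E^c}\le\varepsilon\}\bigr)
\]
belongs to $\mathcal D_i$ by (H4), and it is contained in $\{r\le\varepsilon\}$: at its points in $E$ we have $H_i1_{E^c}\le\varepsilon$, and at its points in $E^c$ we have $H_i1_E\le\varepsilon$. So $\{r\le\varepsilon\}$ is accessible, also for larger $\varepsilon$.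

The sets $\{r_{i,E}\le\varepsilon\}$ come from different filters $\mathcal D_i$, which contain the disjoint sets $B_i$, and none of these filters contains $B_0$. Lemma~\ref{lem:transfer} bridges this gap. Applied repeatedly, starting from $D=B_0$, it shows that the intersection of $B_0$ with finitely many sets $\{r_{i,E}\le\varepsilon\}$ is accessible, hence non-null. So $B_0$ and all these sets lie in one $\theta$-ultrafilter; let $\chi_0$ be its character. Then $\chi_0(1_{B_0})=1$, and $r_{i,E}\le\varepsilon+1_{\{r_{i,E}>\varepsilon\}}$ gives $\chi_0(r_{i,E})\le\varepsilon$ for all $\varepsilon$, so $\chi_0(r_{i,E})=0$. Since $(H_i1_E-r_{i,E})(H_i1_{E^c}-r_{i,E})=0$, and since $1=H_i1\le H_i1_E+H_i1_{E^c}$,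
\begin{equation}\label{eq:split}
\chi_0(H_i1_E)\,\chi_0(H_i1_{E^c})=0,\qquad\chi_0(H_i1_E)+\chi_0(H_i1_{E^c})\ge1 .
\end{equation}

Let $\mathcal U_i=\{E:\chi_0(H_i1_{E^c})=0\}$. If $E\in\mathcal U_i$ and $\theta(E\setminus E')=0$, then $E'\in\mathcal U_i$ by monotonicity. If $E,E'\in\mathcal U_i$, then $E\cap E'\in\mathcal U_i$, by subadditivity applied to $1_{(E\cap E')^c}\le1_{E^c}+1_{E'^c}$. A null set $E$ is not in $\mathcal U_i$, since $H_i1=1$. By \eqref{eq:split}, exactly one of $E,E^c$ belongs to $\mathcal U_i$. So $\mathcal U_i$ is a $\theta$-ultrafilter; let $\chi_i$ be its character. If $\chi_i(1_E)=0$, then $E^c\in\mathcal U_i$, which means $\chi_0(H_i1_E)=0$. If $\chi_i(1_E)=1$, then \eqref{eq:dom} holds because $H_i1_E\le1$. Since $B_i\in\mathcal D_i$, we have $H_i1_{B_i^c}\le P(1_{B_i^c}1_{B_i})=0$, so $B_i\in\mathcal U_i$. The $\chi_i$ are distinct because $1_{B_i}1_{B_j}=0$ for $i\ne j$.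
\end{proof}

By Remark~\ref{rem:clopen} and \eqref{eq:dom}, applied to $C$ and $C^c$, we have $\chi_i(1_C)=\chi_0(1_C)$ for every clopen set $C$: the characters $\chi_i$ are told apart only by Borel sets such as the $B_i$. Put $\eta_i=\chi_i\circ\rho_\theta$ and $\varphi=\eta_0$. These are pairwise distinct points of $\widetilde G$, and they do not depend on any weights.

\section{The point $\xi$ and the proof of Theorem~\ref{thm:main}}\label{sec:xi}

Fix $c_i\ge0$ with $\sum_{i\ge0}c_i=1$. As in Example~\ref{ex:repeat}, the rule first holds a lottery with the coins. On outcome $0$ it does nothing, and on outcome $i\ge1$ it steers into a member of $\mathcal D_i$. Since the members of $\mathcal D_i$ must be exhausted, the rules are indexed by a directed set.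

\subsection*{The lottery}
For $n\ge1$ let $c^n_i=2^{-n}\lfloor2^nc_i\rfloor$ for $1\le i\le n$, and $c^n_0=1-\sum_{i=1}^nc^n_i$. Then $0\le c_i-c_i^n<2^{-n}$ for $1\le i\le n$ and $0\le c^n_0-c_0\le n2^{-n}+\sum_{i>n}c_i$, so $c^n_i\to c_i$ for every $i\ge0$. Partition $\mathbb F_2^n$ into sets $S_0,\dots,S_n$, some possibly empty, with $|S_i|=2^nc^n_i$, and let $A^n_i=\{u:(y_n(u),\dots,y_{2n-1}(u))\in S_i\}$. The sets $A^n_0,\dots,A^n_n\in\mathcal C_{2n}$ partition $G$, and by Lemma~\ref{lem:M}(c)
\begin{equation}\label{eq:lottery}
M_\sigma(C\cap A^n_i)=c^n_iM_\sigma(C)\qquad\text{for all }C\in\mathcal C_n\text{ and all }\sigma .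
\end{equation}

\subsection*{The rules}
Let $\mathcal I$ be the set of tuples $a=(n;D_1,\dots,D_n)$ with $n\ge1$ and $D_i\in\mathcal D_i$. Put $a\le a'$ if $n\le n'$ and $D'_i\subset D_i$ for $i\le n$. Since the $\mathcal D_i$ are closed under intersections, $\mathcal I$ is directed. We write $n=n_a$ and $D_i=D_i^a$.

\begin{lemma}\label{lem:rule}
For $a=(n;D_1,\dots,D_n)\in\mathcal I$ there is a rule $\alpha^a\in\mathcal R_{2n}$ that vanishes on $A_0^n$ and satisfies $M_{\sigma+\alpha^a}(A^n_i\setminus D_i)\le1/n$ for all $\sigma\subset[0,n)$ and $1\le i\le n$.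
\end{lemma}

\begin{proof}
One rule has to serve all $\sigma\subset[0,n)$; it can, because it sees $\sigma$. Let $R_\sigma=\{u:b_m(u)=1_\sigma(m)\text{ for }m<n\}\in\mathcal C_n$. These sets are disjoint, and $X_{\sigma+\alpha}\subset R_\sigma$ for $\alpha\in\mathcal R_n$. By \eqref{eq:access} there are $\gamma^{\sigma,i}\in\mathcal R_{2n}$ with $M_{\sigma+\gamma^{\sigma,i}}(D_i^c)\le1/n$. Let $\alpha^a=\sum_{\sigma\subset[0,n)}\sum_{i=1}^n1_{R_\sigma\cap A^n_i}\gamma^{\sigma,i}$. By Lemma~\ref{lem:M}(d), $\alpha^a\in\mathcal R_{2n}$ and
\[
M_{\sigma+\alpha^a}(A^n_i\setminus D_i)=M_{\sigma+\alpha^a}\bigl((R_\sigma\cap A^n_i)\setminus D_i\bigr)=M_{\sigma+\gamma^{\sigma,i}}\bigl((R_\sigma\cap A^n_i)\setminus D_i\bigr)\le1/n .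
\]
The rule vanishes on $A_0^n$ by construction.
\end{proof}

Let $\mathcal V$ be an ultrafilter on $\mathcal I$ that contains all tails $\{a:a\ge a_0\}$; the tails have the finite intersection property because $\mathcal I$ is directed. Then $n_a\to\infty$ along $\mathcal V$. Let $\delta_\xi=\lim_{\mathcal V}\delta_{t_{\alpha^a}}$, and let $Q$ be the operator \eqref{eq:Q}, which satisfies \eqref{eq:Qrule}. We have no direct control of the rules $\gamma^{\sigma,i}$ inside $D_i$, so we cannot compute $Q$. An upper bound will be enough.

\begin{proposition}\label{prop:bound}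
For every Borel set $E$ we have $Q1_E\le c_01_E+\sum_{i\ge1}c_iH_i1_E$.
\end{proposition}

\begin{proof}
Fix $\sigma$, $C\in\mathcal C$, $I\ge1$ and $D_i\in\mathcal D_i$ for $1\le i\le I$. Consider those $a\in\mathcal I$ for which $n=n_a$ satisfies $n\ge I$, $\sigma\subset[0,n)$, $C\in\mathcal C_n$, and for which $D^a_i\subset D_i$ for $i\le I$. They include a tail. Write $\nu=M_{\sigma+\alpha^a}$ and estimate the terms of $\nu(C\cap E)=\sum_{i=0}^n\nu(C\cap A^n_i\cap E)$.

For $i=0$, locality gives $\nu(C\cap A^n_0\cap E)=M_\sigma(C\cap A^n_0\cap E)$. For $1\le i\le I$, Lemma~\ref{lem:rule} and then \eqref{eq:uniform}, applied to $f=1_{E\cap D_i}$, $C\cap A^n_i\in\mathcal C_{2n}$ and $\alpha^a\in\mathcal R_{2n}$, give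
\[
\nu(C\cap A^n_i\cap E)\le\int_{C\cap A^n_i}1_{E\cap D_i}\,d\nu+\frac1n\le\int_{C\cap A^n_i}P1_{E\cap D_i}\,dM_\sigma+\varepsilon_{2n}(\sigma,1_{E\cap D_i})+\frac1n .
\]
For $I<i\le n$, Lemma~\ref{lem:M}(b) and \eqref{eq:lottery} give $\nu(C\cap A^n_i\cap E)\le\nu(A^n_i)=c^n_i\le c_i$.

These bounds depend on $a$ only through $n$, and they converge as $n\to\infty$ by \eqref{eq:lottery} and Lemma~\ref{lem:osc}. With \eqref{eq:Qrule} we obtain
\[
\int_CQ1_E\,dM_\sigma\le c_0M_\sigma(C\cap E)+\sum_{i=1}^Ic_i\int_CP1_{E\cap D_i}\,dM_\sigma+\sum_{i>I}c_i .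
\]
Take the infimum over each $D_i\in\mathcal D_i$. By \eqref{eq:inf} with $g=w_\sigma^{-1}1_{C\cap X_\sigma}$, this replaces $P1_{E\cap D_i}$ by $H_i1_E$. Let $I\to\infty$ and apply the comparison principle.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The series in Proposition~\ref{prop:bound} converges in norm, since $0\le H_i1_E\le1$. Apply $\chi_0$ and use \eqref{eq:dom}:
\[
\chi_0(Q1_E)\le c_0\chi_0(1_E)+\sum_{i\ge1}c_i\chi_0(H_i1_E)\le\sum_{i\ge0}c_i\chi_i(1_E).
\]
The same holds for $E^c$. The left-hand sides for $E$ and $E^c$ add up to $\chi_0(Q1)=1$, and the right-hand sides add up to $\sum_ic_i=1$. So equality holds for every Borel set $E$. By linearity, continuity and the density of simple functions, $\chi_0\circ Q=\sum_{i\ge0}c_i\chi_i$ on $L^\infty(\theta)$. Proposition~\ref{prop:reduction} gives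
\[
\delta_\varphi\,\square\,\delta_\xi=\chi_0\circ Q\circ\rho_\theta=\sum_{i\ge0}c_i\,\delta_{\eta_i}.
\]
Only $\xi$ depends on the weights.
\end{proof}

\section{Weights and larger groups}\label{sec:comp}

\begin{proof}[Proof of Theorem~\ref{thm:comp}]
(a) By Lemma~\ref{lem:prob}, $\Omega=\delta_\varphi\,\square\,\delta_\xi$ is a probability measure. Since the $\eta_i$ are distinct, $c_i=\Omega(\{\eta_i\})\ge0$, and $\sum_ic_i$ is the total mass $1$. Conversely, a finite or countable family of strictly positive weights with sum $1$, enumerated and, if finite, followed by zeros, is realized by Theorem~\ref{thm:main}.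

(b) Let $G$ be a closed subgroup of the locally compact group $\Gamma$, and let $q:C_0(\Gamma)\to C_0(G)$ be the restriction homomorphism. Its adjoint $\iota=q':M(G)\to M(\Gamma)$ regards a measure on $G$ as a measure on $\Gamma$ concentrated on $G$. It preserves the total variation, so it is isometric. It is a homomorphism, since both $\iota\mu\star\iota\nu$ and $\iota(\mu\star\nu)$ integrate $\lambda\in C_0(\Gamma)$ to $\iint_{G\times G}\lambda(st)\,d\mu(s)\,d\nu(t)$. Hence $\iota'':M(G)''\to M(\Gamma)''$ is a homomorphism for $\square$. By the Hahn--Banach theorem $\iota'$ is onto, so $\iota''$ is injective. The map $\iota'=q'':C_0(\Gamma)''\to C_0(G)''$ is multiplicative because $q$ is, and it is unital because $(\iota\mu)(\Gamma)=\mu(G)$. So for $\psi\in\widetilde G$ the functional $\iota''\delta_\psi=\delta_\psi\circ q''$ is a character of $C_0(\Gamma)''$, that is, a point mass $\delta_{\psi^*}$ on $\widetilde\Gamma$, and $\psi\mapsto\psi^*$ is injective. Applying the bounded linear map $\iota''$ to the identity of Theorem~\ref{thm:main} gives $\delta_{\varphi^*}\,\square\,\delta_{\xi^*}=\sum_ic_i\delta_{\eta_i^*}$,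 where $\varphi^*=\eta_0^*,\eta_1^*,\dots$ are pairwise distinct and do not depend on the weights.
\end{proof}

\begin{thebibliography}{1}

\bibitem{question}
\texttt{https://www.impan.pl/shop/en/publication/transaction/download/product/88120}

\end{thebibliography}
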